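\title{Termwise products of P-recursive sequences with a prescribed leading coefficient}

\begin{abstract}
We prove a conjecture of Krattenthaler: if two sequences $(a_n)$ and $(b_n)$ satisfy linear recurrences with integer polynomial coefficients and leading coefficient $n$, then so does $(n!\,a_nb_n)$. The result holds over a commutative Noetherian coefficient ring and for every leading coefficient $\lambda(n)$ whose values at positive integers are non-zero-divisors, with $\lambda(1)\cdots\lambda(n)$ in place of $n!$. The proof rewrites the condition on the leading coefficient as membership in a cyclic module over a skew polynomial ring, and then uses that a surjective semilinear map on a Noetherian module is injective. We also classify the sequences that can replace $n!$, show that $n!$ is essentially optimal, and show that the class is not closed under addition.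
\end{abstract}

\section{Introduction}\label{sec:intro}

A sequence $(c_n)_{n\ge0}$, say of rational or complex numbers, is \emph{P-recursive over $\mathbb Z$} if there are $r\ge1$ and polynomials $\ell_0,\dots,\ell_r$ with integer coefficients, $\ell_r\ne0$, such that
\[
\ell_r(n)\,c_n=\ell_{r-1}(n)\,c_{n-1}+\dots+\ell_0(n)\,c_{n-r}\qquad(n\ge r).
\]
It has \emph{leading coefficient $n$} if it satisfies such a recurrence with $\ell_r(n)=n$. The following conjecture is stated in \cite{talk}.

\begin{quote}
\textbf{Conjecture (Krattenthaler).} \emph{If $(a_n)_{n\ge0}$ and $(b_n)_{n\ge0}$ are P-recursive over $\mathbb Z$ with leading coefficient $n$, then so is $(n!\,a_nb_n)_{n\ge0}$.}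
\end{quote}

The leading coefficient controls denominators. To compute $a_n$ from earlier terms one divides by $n$ and by nothing else, so for rational sequences the numbers $n!\,a_n$ have bounded denominators (see the proof of Corollary~\ref{cor:optimal}). The product $a_nb_n$ can have denominator $n!^2$, as it does for $a_n=b_n=1/n!$, and one factor $n!$ must be restored. Recurrences of order one show that this can be enough: if $na_n=p(n)a_{n-1}$ and $nb_n=q(n)b_{n-1}$, then $c_n=n!\,a_nb_n$ satisfies
\[
nc_n=(n-1)!\,(na_n)(nb_n)=p(n)q(n)\,c_{n-1}.
\]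

For higher orders, linear algebra gives only part of the answer. If $a$ and $b$ have orders $r$ and $s$, then for large $n$ each $c_{n+k}/n!$ is a combination, with coefficients rational functions of $n$, of the $rs$ products $a_{n+i}b_{n+j}$ with $0\le i<r$ and $0\le j<s$. So $c_n,\dots,c_{n+rs}$ satisfy a linear relation, and clearing denominators shows that $c$ is P-recursive over $\mathbb Z$. The leading coefficient, however, is whatever the elimination produces; in Section~\ref{sec:example} it carries an extra factor. The conjecture asks for an elimination in which no polynomial and no integer is ever inverted.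

We prove a more general statement. Rings have a unit element, shared by subrings. Let $F$ be a commutative ring, in which the sequences take their values, and let $K\subseteq F$ be a Noetherian subring. Fix $\lambda\in K[X]$ such that $\lambda(k)$ is a non-zero-divisor in $F$ for every integer $k\ge1$, and put
\[
\Lambda_n=\prod_{k=1}^n\lambda(k)\qquad(n\ge0).
\]
Let $\mathcal L_\lambda$ be the set of sequences $(a_n)_{n\ge0}$ in $F$ for which there are $r\ge1$ and $\ell_0,\dots,\ell_{r-1}\in K[X]$ with
\begin{equation}\label{eq:rec}
\lambda(n)\,a_n=\sum_{i=1}^r\ell_{r-i}(n)\,a_{n-i}\qquad(n\ge r).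
\end{equation}

\begin{theorem}\label{thm:main}
If $a,b\in\mathcal L_\lambda$, then $(\Lambda_na_nb_n)_{n\ge0}\in\mathcal L_\lambda$.
\end{theorem}

Take $K=\mathbb Z$ and $\lambda=X$, so that $\Lambda_n=n!$, and let $F$ be $\mathbb Q$, $\mathbb C$, or any commutative ring that contains $\mathbb Z$ and is torsion-free as an abelian group. Then Theorem~\ref{thm:main} is Krattenthaler's conjecture.

Section~\ref{sec:ring} translates the theorem into a statement about modules over a skew polynomial ring. Section~\ref{sec:example} works out one recurrence of order two by hand, and Section~\ref{sec:proof} gives the general proof. Section~\ref{sec:complements} treats several factors, determines which sequences can replace $\Lambda_n$, and shows that sums do not behave like products.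

\section{Normalized sequences and a skew polynomial ring}\label{sec:ring}

The factor $\Lambda_n$ in Theorem~\ref{thm:main} disappears after a change of normalization. Put $A_n=\Lambda_na_n$, $B_n=\Lambda_nb_n$ and $c_n=\Lambda_na_nb_n$. Then $\Lambda_nc_n=A_nB_n$, so the normalized sequence of $c$ is the plain termwise product of those of $a$ and $b$. We therefore express the condition $a\in\mathcal L_\lambda$ in terms of $A$.

\subsection*{Germs and operators}
Initial terms play no role, so we discard them. Let $\mathcal E$ be the quotient of the ring $F^{\mathbb N}$ of all sequences, with termwise operations, by the ideal of sequences with finitely many nonzero terms. An equality in $\mathcal E$ is an equality of $n$-th terms for all large $n$. Define additive operators on $\mathcal E$ by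
\[
(pu)_n=p(n)\,u_n\quad(p\in K[X]),\qquad (Su)_n=u_{n+1},\qquad(\theta u)_n=\lambda(n)\,u_{n-1}.
\]
They are well defined, because changing finitely many terms of $u$ changes finitely many terms of the result; the term $(\theta u)_0$ is irrelevant. Write $\tau(p)=p(X-1)$. Comparing $n$-th terms gives
\begin{equation}\label{eq:ops}
\theta\,p=\tau(p)\,\theta,\qquad \theta S=\lambda,\qquad (\theta^iu)_n=\lambda(n)\lambda(n-1)\cdots\lambda(n-i+1)\,u_{n-i}.
\end{equation}
The operator $\theta$ is the backward shift seen through the normalization: for $A_n=\Lambda_na_n$ and $n\ge i$,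
\begin{equation}\label{eq:dictionary}
(\theta^iA)_n=\Lambda_n\,a_{n-i},\qquad (SA)_n=\Lambda_n\,\lambda(n+1)\,a_{n+1}.
\end{equation}
For products of germs $u,v\in\mathcal E$ we have $(pu)(qv)=pq\,(uv)$ for $p,q\in K[X]$, and
\begin{equation}\label{eq:prod}
S(uv)=(Su)(Sv),\qquad (\theta u)(\theta v)=\lambda\,\theta(uv),\qquad (\theta u)\,v=\theta(u\cdot Sv).
\end{equation}
In the second identity both sides have $n$-th term $\lambda(n)^2u_{n-1}v_{n-1}$, and in the third both have $n$-th term $\lambda(n)u_{n-1}v_n$.

\subsection*{The ring $R$}
Recall that for a ring $Q$ and an automorphism $\sigma$ of $Q$, the \emph{skew polynomial ring} $Q[t;\sigma]$ is the free left $Q$-module on $1,t,t^2,\dots$ with the product $(qt^i)(q't^j)=q\,\sigma^i(q')\,t^{i+j}$. A ring is \emph{left Noetherian} if every ascending chain of left ideals stabilizes; then every ascending chain of submodules of a finitely generated left module stabilizes. The skew Hilbert basis theorem \cite[Theorem 1.2.9]{MR} states that if $Q$ is left Noetherian and $\sigma$ is an automorphism, then $Q[t;\sigma]$ is left Noetherian.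

The map $\tau$ is an automorphism of $K[X]$, with inverse $p\mapsto p(X+1)$. Let
\[
R=K[X][\theta;\tau].
\]
Since $K$ is Noetherian, so is $K[X]$ by Hilbert's basis theorem, and hence $R$ is left Noetherian. By the first identity in \eqref{eq:ops}, the operators $\sum_ip_i\theta^i$ multiply according to the rule of $R$, so $\mathcal E$ is a left $R$-module. Extend $\tau$ to $R$ by $\tau(\sum_ip_i\theta^i)=\sum_i\tau(p_i)\theta^i$. This is an additive bijection, and since $\theta\cdot p\,\theta^i=\tau(p)\theta^i\cdot\theta$,
\begin{equation}\label{eq:normal}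
\theta^kf=\tau^k(f)\,\theta^k\quad\text{and}\quad f\theta=\theta\,\tau^{-1}(f)\qquad(f\in R,\ k\ge0).
\end{equation}
The forward shift $S$ is deliberately left out of $R$: membership in $\mathcal L_\lambda$ says that the effect of $S$ on $A$ can be produced from within $R$.

\begin{lemma}\label{lem:dictionary}
Let $a\in F^{\mathbb N}$ and $A=(\Lambda_na_n)_{n\ge0}$. Then $a\in\mathcal L_\lambda$ if and only if $SA\in RA$ in $\mathcal E$.
\end{lemma}

\begin{proof}
For $p_0,\dots,p_d\in K[X]$ and $n\ge d$, the identities \eqref{eq:dictionary} give
\begin{equation}\label{eq:both}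
\Bigl(SA-\sum_{i=0}^dp_i\theta^iA\Bigr)_n=\Lambda_n\Bigl(\lambda(n+1)\,a_{n+1}-\sum_{i=0}^dp_i(n)\,a_{n-i}\Bigr).
\end{equation}
Suppose that $a$ satisfies \eqref{eq:rec}. Take $d=r-1$ and $p_i=\ell_{r-1-i}(X+1)$. The bracket on the right of \eqref{eq:both} is then the difference of the two sides of \eqref{eq:rec} at $n+1$, so it vanishes for $n\ge r-1$, and $SA=\sum_ip_i\theta^iA\in RA$.

Conversely, suppose that $SA=\sum_{i=0}^dp_i\theta^iA$ in $\mathcal E$, and choose $N\ge d$ such that the left side of \eqref{eq:both} vanishes for $n\ge N$. The element $\Lambda_n$ is a product of non-zero-divisors, so the bracket vanishes too, and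
\[
\lambda(n)\,a_n=\sum_{i=0}^dp_i(n-1)\,a_{n-1-i}\qquad(n\ge N+1).
\]
This is \eqref{eq:rec} with $r=N+1$, with $\ell_{r-1-i}=p_i(X-1)$ for $i\le d$, and with the remaining $\ell_j$ equal to $0$.
\end{proof}

Since $\Lambda_nc_n=A_nB_n$, Lemma~\ref{lem:dictionary} reduces Theorem~\ref{thm:main} to the following statement.

\begin{theorem}\label{thm:germs}
If $A,B\in\mathcal E$ satisfy $SA\in RA$ and $SB\in RB$, then $C=AB$ satisfies $SC\in RC$.
\end{theorem}

The difficulty is visible at once. Expanding $SC=(SA)(SB)$ produces products $(\theta^iA)(\theta^jB)$. For $i=j$ they lie in $RC$ by the second identity in \eqref{eq:prod}. For $i\ne j$ they are mixed products such as $\lambda(n)A_{n-1}B_n$, which are not visibly related to $C$ and must be eliminated.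

\section{A recurrence of order two}\label{sec:example}

Let $K=\mathbb Z$, $F=\mathbb Q$, $\lambda=X$, and let $a=b$ be any solution of $na_n=(n-1)a_{n-1}+a_{n-2}$ for $n\ge2$. Then $A_n=n!\,a_n$ satisfies $A_{n+1}=nA_n+nA_{n-1}$, that is,
\[
SA=XA+\theta A.
\]
One solution is $A=1,0,1,2,9,44,\dots$, the derangement numbers. Let $C=A^2$. There is a single mixed product, $V=A\cdot\theta A$, and \eqref{eq:prod} gives two relations:
\begin{align}
SC&=(XA+\theta A)^2=X^2C+2XV+X\theta C,\label{eq:ex1}\\
V&=\theta(A\cdot SA)=\theta(XC+V)=(X-1)\theta C+\theta V.\label{eq:ex2}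
\end{align}
Put $P=SC-X^2C-X\theta C$, so that $P=2XV$ by \eqref{eq:ex1}. We want $P\in RC$. We know this for $\theta P$ and $\theta^2P$, because $\theta S=X$:
\begin{align*}
\theta P&=XC-(X-1)^2\theta C-(X-1)\theta^2C,\\
\theta^2P&=(X-1)\theta C-(X-2)^2\theta^2C-(X-2)\theta^3C.
\end{align*}

\emph{The direct elimination.} By \eqref{eq:ex2}, $P=2X(X-1)\theta C+2X\theta V$. What we control is $\theta P=\theta(2XV)=2(X-1)\theta V$: moving $\theta$ past the coefficient has turned $X$ into $X-1$. To match the two expressions we multiply by $X-1$ and obtain $(X-1)P=2X(X-1)^2\theta C+X\,\theta P$. Substituting the definitions,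
\[
(X-1)\,SC=X^3C+X^2(X-1)\,\theta C-X(X-1)\,\theta^2C .
\]
This is a recurrence of order three with the unwanted factor $X-1$ in front, and $X-1$ does not divide $X^3$.

\emph{One more shift.} Apply $\theta$ to \eqref{eq:ex2}: $\theta V=(X-2)\theta^2C+\theta^2V$. Since $\theta^2P=2(X-2)\theta^2V$, we now control two multiples of $\theta V$:
\[
2(X-1)\,\theta V=\theta P,\qquad 2(X-2)\,\theta V=\theta^2P+2(X-2)^2\theta^2C .
\]
Because $X=2(X-1)-(X-2)$, no division is needed:
\[
P=2X(X-1)\theta C+2\,\theta P-\theta^2P-2(X-2)^2\theta^2C\in RC .
\]
We collect coefficients in $SC=X^2C+X\theta C+P$. The coefficient of $C$ is $X^2+2X$; that of $\theta C$ is $X+2X(X-1)-2(X-1)^2-(X-1)=2X-1$; that of $\theta^2C$ is $-2(X-1)+(X-2)^2-2(X-2)^2=-(X^2-2X+2)$; that of $\theta^3C$ is $X-2$. By \eqref{eq:both}, with $n$ replaced by $n-1$, the sequence $c_n=n!\,a_n^2$ satisfies, for large $n$,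
\[
nc_n=(n^2-1)\,c_{n-1}+(2n-3)\,c_{n-2}-(n^2-4n+5)\,c_{n-3}+(n-3)\,c_{n-4}.
\]
The leading coefficient $n$ was bought by raising the order from three to four.

\emph{What happened.} Let $M=(RC+RV)/RC$, let $v$ be the class of $V$, and let $z=2Xv$ be the class of $SC$. Relation \eqref{eq:ex2} says $v=\theta v$, and $\theta S=X$ says $\theta z=0$. The elements $m_k=2(X+k)v$ satisfy $\theta^km_k=2X\theta^kv=z$, so $\theta^{k+1}m_k=0$. The relation $m_2=2m_1-m_0$ shows that $m_2$ is already killed by $\theta^2$, and therefore $z=\theta^2m_2=0$. In general we cannot write down such a relation among the $m_k$, but the ascending chain condition, applied to the kernels of $\theta,\theta^2,\theta^3,\dots$, yields the same conclusion.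

\section{Proof of Theorem~\ref{thm:germs}}\label{sec:proof}

We first isolate the argument with kernels. It is the familiar proof that a surjective endomorphism of a Noetherian module is injective. The map $m\mapsto\theta m$ is not $R$-linear, but \eqref{eq:normal} shows that its image and the kernels of its powers are submodules, and nothing more is needed.

\begin{lemma}\label{lem:hopf}
Let $M$ be a left $R$-module generated by finitely many elements $v_1,\dots,v_t$, each of which lies in $\theta M=\{\theta m:m\in M\}$. If $z\in M$ and $\theta z=0$, then $z=0$.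
\end{lemma}

\begin{proof}
The set $\theta M$ is an additive subgroup, and $f\theta m=\theta\,\tau^{-1}(f)m$ for $f\in R$ by \eqref{eq:normal}. So $\theta M$ is a submodule. It contains the generators, hence $\theta M=M$, and by induction $\theta^kM=M$ for all $k\ge0$.

Let $M_k=\{m\in M:\theta^km=0\}$. It is an additive subgroup, and if $m\in M_k$ and $f\in R$, then $\theta^kfm=\tau^k(f)\theta^km=0$. So $M_0\subseteq M_1\subseteq M_2\subseteq\cdots$ is a chain of submodules. Since $R$ is left Noetherian and $M$ is finitely generated, $M_k=M_{k+1}$ for some $k$. Choose $m\in M$ with $z=\theta^km$. Then $\theta^{k+1}m=\theta z=0$, so $m\in M_{k+1}=M_k$, and $z=\theta^km=0$.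
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:germs}]
Write
\[
SA=\sum_{i=0}^sp_i\,\theta^iA,\qquad SB=\sum_{j=0}^sq_j\,\theta^jB,
\]
with $p_i,q_j\in K[X]$ and a common $s\ge1$, obtained by padding with zeros. The class of $SC$ in $\mathcal E/RC$ is killed by $\theta$, because $\theta SC=\lambda C$. To apply Lemma~\ref{lem:hopf} we need a finitely generated submodule of $\mathcal E/RC$ that contains this class and whose generators are divisible by $\theta$. The mixed products generate one.

\emph{Mixed products.} For $d\ge0$ put
\[
V_d=(\theta^dA)\,B,\qquad V_{-d}=A\,(\theta^dB),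
\]
so that $V_0=C$. Up to the action of $R$, a product $(\theta^iA)(\theta^jB)$ depends only on $i-j$:
\begin{equation}\label{eq:mixed}
(\theta^iA)(\theta^jB)=(\lambda\theta)^{\min(i,j)}\,V_{i-j}\in R\,V_{i-j}\qquad(i,j\ge0).
\end{equation}
Indeed, the second identity in \eqref{eq:prod} gives $(\theta^mu)(\theta^mv)=\lambda\theta\bigl((\theta^{m-1}u)(\theta^{m-1}v)\bigr)$, hence $(\theta^mu)(\theta^mv)=(\lambda\theta)^m(uv)$ by induction on $m$. Take $m=\min(i,j)$, $u=\theta^{i-m}A$ and $v=\theta^{j-m}B$; one of the exponents $i-m$, $j-m$ is zero, and $uv=V_{i-j}$.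

Let
\[
W=\sum_{|d|\le s}RV_d\supseteq RC,\qquad M=W/RC .
\]
The left $R$-module $M$ is generated by the classes of the $2s$ elements $V_d$ with $1\le|d|\le s$.

\emph{The element $SC$ lies in $W$.} By \eqref{eq:prod} and \eqref{eq:mixed},
\[
SC=(SA)(SB)=\sum_{i,j=0}^sp_iq_j\,(\theta^iA)(\theta^jB)\in\sum_{i,j=0}^sR\,V_{i-j}=W .
\]

\emph{The generators are divisible by $\theta$.} A mixed product contains a factor $\theta$ on one side. The third identity in \eqref{eq:prod} pulls it out at the cost of a forward shift on the other side, and the hypothesis removes that shift. For $1\le d\le s$,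
\[
V_d=\bigl(\theta(\theta^{d-1}A)\bigr)B=\theta\bigl((\theta^{d-1}A)\cdot SB\bigr)=\theta\sum_{j=0}^sq_j\,(\theta^{d-1}A)(\theta^jB).
\]
By \eqref{eq:mixed} the $j$-th term of the sum lies in $RV_{d-1-j}$, and $-s\le d-1-j\le s-1$. So the sum lies in $W$, and $V_d\in\theta W$. With the roles of $A$ and $B$ exchanged,
\[
V_{-d}=\theta\bigl((\theta^{d-1}B)\cdot SA\bigr)=\theta\sum_{i=0}^sp_i\,(\theta^iA)(\theta^{d-1}B),
\]
where the $i$-th term lies in $RV_{i-d+1}$ and $1-s\le i-d+1\le s$. So $V_{-d}\in\theta W$. The element $V_0=C$ has no factor $\theta$ to pull out, but its class in $M$ is zero.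

\emph{Conclusion.} The module $M$ satisfies the hypothesis of Lemma~\ref{lem:hopf}. The class $z\in M$ of $SC$ satisfies $\theta z=0$. Hence $z=0$, that is, $SC\in RC$.
\end{proof}

This proves Theorem~\ref{thm:germs}, hence Theorem~\ref{thm:main} and the conjecture.

\begin{remark}[The hypotheses]\label{rem:hyp}
The assumption on the values $\lambda(k)$ is used only to cancel $\Lambda_n$ in Lemma~\ref{lem:dictionary}, and the lemma needs it: for $K=\mathbb Z$, $F=\mathbb Q$ and $\lambda=X-1$, every sequence has $A_n=0$ for $n\ge1$, while only countably many rational sequences satisfy a recurrence \eqref{eq:rec}. The Noetherian assumption is used only to stabilize the chain $(M_k)$. For given $a$ and $b$ it can always be arranged by replacing $K$ with the subring generated by the finitely many coefficients of $\lambda$ and of the two recurrences. Finite generation in Lemma~\ref{lem:hopf} cannot be dropped: on the free $K[X]$-module with basis $e_1,e_2,\dots$, the rule $\theta(pe_i)=\tau(p)e_{i-1}$ with $e_0=0$ defines an $R$-module on which $\theta$ is surjective and kills $e_1$.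
\end{remark}

\begin{remark}[Nonzero trailing coefficient]\label{rem:trailing}
The definition does not require $\ell_0\ne0$, and Lemma~\ref{lem:dictionary} pads recurrences with zeros. Suppose that $K$ is a domain of characteristic $0$, so that a nonzero polynomial is nonzero at all large integers. Then every $c\in\mathcal L_\lambda$ satisfies a recurrence \eqref{eq:rec} with $\ell_0\ne0$. To see this, start from a recurrence of order $r$ with zero trailing coefficient and write it as $Z_n=0$ for $n\ge r$, where
\[
Z_n=\lambda(n)\,c_n-\sum_{i=1}^dp_i(n)\,c_{n-i}\qquad(n\ge d),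
\]
with $0\le d<r$, and $p_d\ne0$ if $d\ge1$. Let $g=\prod_{t=r+d}^{2r-1}(X-t)$. Then $Z_n+g(n)Z_{n-r}=0$ for all $n\ge r+d$: the first term vanishes since $n\ge r$, and in the second $g(n)=0$ for $n<2r$ and $Z_{n-r}=0$ for $n\ge2r$. Written out,
\[
\lambda(n)c_n=\sum_{i=1}^dp_i(n)c_{n-i}-g(n)\lambda(n-r)c_{n-r}+g(n)\sum_{i=1}^dp_i(n-r)c_{n-r-i}\qquad(n\ge r+d).
\]
This is a recurrence of order $r+d$. Its trailing coefficient is $g\,p_d(X-r)$ if $d\ge1$ and $-g\,\lambda(X-r)$ if $d=0$. In both cases it is a product of nonzero polynomials over a domain, hence nonzero.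
\end{remark}

\section{Several factors, multipliers, and sums}\label{sec:complements}

\begin{corollary}\label{cor:several}
If $a^{(1)},\dots,a^{(k)}\in\mathcal L_\lambda$, then $\bigl(\Lambda_n^{k-1}a^{(1)}_n\cdots a^{(k)}_n\bigr)_{n\ge0}\in\mathcal L_\lambda$.
\end{corollary}

\begin{proof}
The case $k=1$ is trivial. For $k\ge2$, apply Theorem~\ref{thm:main} to $\bigl(\Lambda_n^{k-2}a^{(1)}_n\cdots a^{(k-1)}_n\bigr)$, which lies in $\mathcal L_\lambda$ by induction, and to $a^{(k)}$.
\end{proof}

\subsection*{Which sequences can replace $\Lambda_n$?}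
Call a sequence $h$ in $F$ a \emph{multiplier} if $(h_na_nb_n)\in\mathcal L_\lambda$ for all $a,b\in\mathcal L_\lambda$. Theorem~\ref{thm:main} says that $\Lambda$ is a multiplier. It turns out that a single pair $(a,b)$ decides the question.

\begin{proposition}\label{prop:mult}
Assume that $F$ is a field. A sequence $h$ in $F$ is a multiplier if and only if $h_n=\Lambda_n^2e_n$ for some $e\in\mathcal L_\lambda$.
\end{proposition}

\begin{proof}
The sequence $a_n=1/\Lambda_n$ lies in $\mathcal L_\lambda$, because $\lambda(n)a_n=a_{n-1}$ for $n\ge1$. If $h$ is a multiplier, take $b=a$; then $e_n=h_n/\Lambda_n^2$ lies in $\mathcal L_\lambda$. Conversely, if $e,a,b\in\mathcal L_\lambda$, then $(\Lambda_n^2e_na_nb_n)\in\mathcal L_\lambda$ by Corollary~\ref{cor:several} with $k=3$.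
\end{proof}

By Lemma~\ref{lem:dictionary}, the condition says that $E_n=h_n/\Lambda_n$ satisfies $SE\in RE$. The multiplier $h=\Lambda$ corresponds to $e_n=1/\Lambda_n$ and $E_n=1$. In the setting of the conjecture, no multiplier can save more than a bounded denominator over $n!$.

\begin{corollary}\label{cor:optimal}
Let $K=\mathbb Z$, $F=\mathbb Q$ and $\lambda=X$. If $h$ is a multiplier, then the numbers $h_n/n!$ have bounded denominators.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:mult}, $h_n/n!=n!\,e_n=:E_n$ with $e\in\mathcal L_X$. If $e$ satisfies \eqref{eq:rec}, multiplying by $(n-1)!$ gives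
\[
E_n=\sum_{i=1}^r\ell_{r-i}(n)\,(n-1)(n-2)\cdots(n-i+1)\,E_{n-i}\qquad(n\ge r),
\]
with integer coefficients. By induction every $E_n$ lies in $\mathbb ZE_0+\dots+\mathbb ZE_{r-1}$, so a common denominator of $E_0,\dots,E_{r-1}$ serves for all $n$.
\end{proof}

\begin{example}\label{ex:mult}
Keep $K=\mathbb Z$, $F=\mathbb Q$, $\lambda=X$. The sequences $h_n=1$, $h_n=n!/2^n$ and $h_n=n!/(n+1)$ are not multipliers, since $1/n!$, $1/2^n$ and $1/(n+1)$ have unbounded denominators. In particular, the factor $n!$ cannot be omitted from the conjecture.

Bounded denominators do not suffice. For $h_n=n\cdot n!$ we have $E_n=n$, and $SE\in RE$ would mean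
\[
n+1=\sum_{i=0}^dp_i(n)\,n(n-1)\cdots(n-i+1)\,(n-i)
\]
for all large $n$, hence identically in $n$. Every term on the right is divisible by $n$: through the last factor if $i=0$, and through the first factor of the falling product if $i\ge1$. At $n=0$ the identity reads $1=0$. So $n\cdot n!$ is not a multiplier. On the other hand $(n+1)\cdot n!$ is one: $E_n=n+1$ satisfies $SE=(2-X)E+\theta E$, because $(2-n)(n+1)+n\cdot n=n+2$.
\end{example}

\subsection*{Sums}
The normalization $a\mapsto A$ is additive, so one may ask whether $\mathcal L_\lambda$ is also closed under termwise sums. It is not, even when rational coefficients are allowed.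

\begin{proposition}\label{prop:sum}
Let $K$ be $\mathbb Z$ or $\mathbb Q$, let $F=\mathbb Q$ and $\lambda=X$. Then $\mathcal L_X$ is not closed under addition.
\end{proposition}

\begin{proof}
The sequences $a_n=1/n!$ and $b_n=(-1)^n/n!$ lie in $\mathcal L_X$, since $na_n=a_{n-1}$ and $nb_n=-b_{n-1}$. Suppose that $a+b\in\mathcal L_X$. By Lemma~\ref{lem:dictionary}, the sequence $u_n=1+(-1)^n$ satisfies $Su=\sum_{i=0}^dp_i\theta^iu$ in $\mathcal E$ for some $p_i\in K[X]$. For odd $n$ we have $u_{n+1}=2$, while $u_{n-i}$ is $2$ for odd $i$ and $0$ for even $i$. Hence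
\[
1=\sum_{i\ \mathrm{odd}}p_i(n)\,n(n-1)\cdots(n-i+1)
\]
for all large odd $n$. This holds for infinitely many $n$, so it is an identity of polynomials. At $n=0$ it reads $1=0$, a contradiction.
\end{proof}

The example also locates the step of Section~\ref{sec:proof} that has no analog for sums. With $A_n=1$ and $B_n=(-1)^n$, the module $(RA+RB)/R(A+B)$ is finitely generated and contains the class of $S(A+B)$, which is killed by $\theta$ and is nonzero by the proof above. By Lemma~\ref{lem:hopf}, its generators are not all divisible by $\theta$. For products that divisibility came from the third identity in \eqref{eq:prod}.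

In the setting of Proposition~\ref{prop:sum}, the operation $(a,b)\mapsto(n!\,a_nb_n)$ corresponds to the termwise product $(A,B)\mapsto AB$, so it is commutative and associative, and its unit is $(1/n!)$. By Theorem~\ref{thm:main} it makes $\mathcal L_X$ a commutative monoid. By Proposition~\ref{prop:sum}, this monoid together with termwise addition is not a ring.

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Contraction of Linear Differential and Difference Operators},
\texttt{http://yzhang1616.github.io/issac16\_talk\_final.pdf}.

\bibitem{MR}
McConnell and Robson, \emph{Noncommutative Noetherian Rings}.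

\end{thebibliography}
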